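# Arc-colourings of digraphs in which every vertex has small out-degree or small in-degree

## 1. What a mixed degree condition costs

**Theorem 1.** For every integer $k\ge 1$:

(a) $\Phi^\vee(k,1)=\Phi(k)$;

(b) $\Phi^\vee(k,k)\le \Phi(k)+1$.

Now the words. All digraphs are finite, without loops or multiple arcs; opposite arcs $uv$ and $vu$ may both be present. A *proper arc-colouring* of a digraph $D$ gives a colour to each arc so that any two consecutive arcs $uv$ and $vw$ get different colours. Arcs that merely share a tail, or merely share a head, may have the same colour. The *arc-chromatic number* $\chi_a(D)$ is the least number of colours in a proper arc-colouring.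

For integers $k,l\ge 0$, a *$k$-digraph* is a digraph in which every vertex has out-degree at most $k$. A *$(k\vee l)$-digraph* is one in which every vertex $x$ satisfies $d^+(x)\le k$ or $d^-(x)\le l$. Then $\Phi(k)$ is the maximum of $\chi_a(D)$ over all $k$-digraphs, and $\Phi^\vee(k,l)$ is the maximum of $\chi_a(D)$ over all $(k\vee l)$-digraphs. These maxima are finite.

The condition $k\vee l$ lets the digraph be dense. Take disjoint vertex sets $X,Y$ and all arcs from $X$ to $Y$: vertices of $X$ have in-degree $0$ and vertices of $Y$ have out-degree $0$, so this is a $(0\vee 0)$-digraph with as many arcs as we like, and one colour suffices because no two arcs are consecutive. More generally, take a digraph $D^-$ with all in-degrees at most $l$, a $k$-digraph $D^+$, and add all arcs from $D^-$ to $D^+$. The result is a $(k\vee l)$-digraph.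

Every $k$-digraph is a $(k\vee l)$-digraph, so $\Phi(k)\le\Phi^\vee(k,0)\le\Phi^\vee(k,1)\le\cdots\le\Phi^\vee(k,k)$. It is known (Bessy, Birmelé, Havet) that $\Phi^\vee(k,k)\le\Phi(k)+2$ and $\Phi^\vee(k,1)\le\Phi(k)+1$ for every $k\ge1$. Theorem 1 improves each of these by one; its statement is the conjecture given in "- Some Problems In Graph Theory And Graphs Algorithmic Theory -", http://www.lirmm.fr/~bessy/publis/intro.pdf.

Two further results come with it. Theorem 2 (Section 8) confines all the parameters to two consecutive explicit values when $k\neq2$. Theorem 3 (Section 9) says that $\Phi(3)=4$ and $\Phi^\vee(3,2)=\Phi^\vee(3,3)=5$. So in (a) the value $l=1$ cannot be replaced by $l=2$ for all $k$, and in (b) the $+1$ cannot be removed.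

**Notation.** $[n]=\{1,\dots,n\}$; $L_j=L_j(n)$ is the set of $j$-subsets of $[n]$; $M_n=\binom{n}{\lfloor n/2\rfloor}$. We write $A+x=A\cup\{x\}$ and $A-x=A\setminus\{x\}$, and in examples $12$ means $\{1,2\}$. For a family $\mathcal O$ of sets, ${\downarrow}\mathcal O$ is the family of all sets contained in some member of $\mathcal O$; it is empty if $\mathcal O$ is. An *antichain* is a family in which no member contains another. "Neighbour" means joined by at least one arc, and the *underlying graph* joins neighbours by one edge. Digraphs are non-empty, except that an induced subdigraph may be empty, in which case there is nothing to colour. Clearly $\Phi(k-1)\le\Phi(k)$.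

## 2. Sets on vertices, and what two spare colours do

**Definition.** An *$s$-colouring* of $D$ is a map $S:V(D)\to 2^{[s]}$ with $S(x)\not\subseteq S(y)$ for every arc $xy$.

**Lemma 1.** $\chi_a(D)\le s$ if and only if $D$ has an $s$-colouring.

*Proof.* Given a proper arc-colouring with colours in $[s]$, let $S(x)$ be the set of colours on arcs leaving $x$. The colour of $xy$ lies in $S(x)$, and it is not in $S(y)$, because arcs leaving $y$ are consecutive to $xy$. Conversely, given $S$, colour $xy$ with an element of $S(x)\setminus S(y)$. An arc $yz$ has its colour in $S(y)$, so it differs from the colour of $xy$. $\square$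

For the path $x\to y\to z$ we may take $S(x)=\{1\}$, $S(y)=\{2\}$, $S(z)=\emptyset$. Three consequences of the definition are used all the time: adjacent vertices get distinct sets; a vertex with an out-neighbour cannot be coloured $\emptyset$; and $S$ is an $s$-colouring of $D$ if and only if $x\mapsto[s]\setminus S(x)$ is an $s$-colouring of the digraph with all arcs reversed.

**Lemma 2.** The underlying graph of a $k$-digraph is properly $(2k+1)$-colourable. Hence if $M_s\ge 2k+1$, every $k$-digraph has an $s$-colouring by sets of size $\lfloor s/2\rfloor$, and $\Phi(k)\le s$.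

*Proof.* Let $R$ be a non-empty set of vertices. The subgraph induced on $R$ has at most $k|R|$ edges, since each of its edges comes from an arc leaving a vertex of $R$. So its average degree is at most $2k$, and some vertex of $R$ has at most $2k$ neighbours in $R$. Remove such vertices one by one and colour greedily in the reverse order: at most $2k$ colours are forbidden at each step. If $M_s\ge2k+1$, use distinct members of the antichain $L_{\lfloor s/2\rfloor}(s)$ as the $2k+1$ colours; two distinct members are incomparable, so every arc is fine. $\square$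

*The first cases.* The three arcs of a directed triangle are pairwise consecutive, so it needs three colours. As $M_3=3$, Lemma 2 gives $\Phi(1)=3$. As $M_4=6\ge5$, we get $\Phi(2)\le4$. For $k=3$ we have $M_4=6<7\le M_5=10$, so Lemma 2 gives only $\Phi(3)\le5$. We shall see that $\Phi(3)=4$: a single antichain does not tell the whole truth about $\Phi$.

*Two spare colours.* Here is the natural approach to (b). Let $s=\Phi(k)$, let $D$ be a $(k\vee k)$-digraph, $V^+=\{x:d^+(x)\le k\}$ and $V^-=V\setminus V^+$; vertices of $V^-$ have in-degree at most $k$. Then $D[V^+]$ is a $k$-digraph and has an $s$-colouring $S$. The reverse of $D[V^-]$ is a $k$-digraph too, so, taking complements, $D[V^-]$ has an $s$-colouring $T$. Use two new colours $e,e'$: give $u\in V^+$ the set $S(u)+e$ and $v\in V^-$ the set $T(v)+e'$. Arcs inside the parts stay fine, and arcs between the parts are fine because of $e$ and $e'$. So $\Phi^\vee(k,k)\le\Phi(k)+2$.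

With only one new colour $e$, put on $V^-$, the arcs from $V^-$ to $V^+$ are still fine. For an arc $uv$ from $V^+$ to $V^-$ we would now need $S(u)\not\subseteq T(v)$. But $S$ and $T$ came from two separate existence statements, and nothing prevents $S(u)=\{1\}$, $T(v)=\{1,2\}$. The two sides must be coloured together, and for that we need to know more about what $\Phi(k)\le s$ means than that colourings exist. The next section extracts a numerical consequence of $\Phi(k)\le s$; Sections 6 and 7 colour both sides together using only this number.

## 3. Covering numbers and a necessary condition for $\Phi(k)\le s$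

**Definition.** For $1\le j\le n$ let $\kappa_j(n)$ be the least size of a family $\mathcal K\subseteq L_j(n)$ such that every $(j-1)$-subset of $[n]$ lies in a member of $\mathcal K$; put $\kappa_0(n)=0$. Let
$$b_j(n)=\binom nj+\kappa_j(n),\qquad b(n)=\max_{0\le j\le n}b_j(n).$$

For instance $\kappa_1(n)=1$ (one singleton contains $\emptyset$), $\kappa_n(n)=1$, and $\kappa_2(n)=\lceil n/2\rceil$ for $n\ge2$ (cover points by pairs). Also $\kappa_3(4)=3$: two triples of $[4]$ share a pair, so they contain only five pairs, while $123,124,134$ contain all six. This gives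
$$b(1)=2,\qquad b(2)=b_1(2)=3,\qquad b(3)=b_2(3)=3+2=5,\qquad b(4)=b_2(4)=6+2=8;$$
the other values are $b_0(n)=1$, $b_n(n)=2$, $b_1(3)=4$, $b_1(4)=5$, $b_3(4)=7$.

The aim of this section is that $\Phi(k)\le s$ forces $2k+1\le b(s)$. The mechanism is a gadget: if a family of sets is as small as possible for colouring all $k$-digraphs, then one vertex can be forced to avoid everything below $r$ prescribed members, at the price of $r$ out-arcs.

**Definition.** A family $W\subseteq 2^{[s]}$ is *$k$-good* if every $k$-digraph has an $s$-colouring with all values in $W$.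

So $2^{[s]}$ is $k$-good if and only if $\Phi(k)\le s$. A family is $0$-good if and only if it is non-empty. The family $\{1\},\{2\},\{3\}$ is $1$-good, by Lemma 2 and its proof.

**Lemma 3.** Let $W$ be an inclusion-minimal $k$-good family, $\mathcal O\subseteq W$ and $|\mathcal O|=r\le k$. Then $W\setminus{\downarrow}\mathcal O$ is $(k-r)$-good.

*Proof.* By minimality, for each $A\in W$ there is a $k$-digraph $D_A$ with no colouring in $W\setminus\{A\}$. Let $D^*$ be the disjoint union of the $D_A$. Every $W$-colouring of $D^*$ uses every member of $W$, because its restriction to $D_A$ uses $A$.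

Let $G$ be a $(k-r)$-digraph. For each $r$-subset $R$ of $V(D^*)$ add to $D^*$ a copy $G_R$ of $G$ and all arcs from $V(G_R)$ to $R$. Vertices of $G_R$ have out-degree at most $(k-r)+r=k$ and those of $D^*$ have kept theirs, so this is a $k$-digraph. Take a $W$-colouring. Choose $R$ to consist of $r$ vertices of $D^*$ whose colours are exactly the members of $\mathcal O$. On $G_R$ no colour is contained in a member of $\mathcal O$. So $G$ is coloured from $W\setminus{\downarrow}\mathcal O$. $\square$

**Lemma 4.** A $d$-good family has at least $2d+1$ members. In particular it is non-empty.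

*Proof.* A regular tournament on $2d+1$ vertices is a $d$-digraph, and its vertices, being pairwise adjacent, get distinct sets. $\square$

How do we combine these? Let $\mathcal A$ be the family of maximal members of $W$. If $\mathcal O\subseteq\mathcal A$ has all non-maximal members of $W$ below it, then $W\setminus{\downarrow}\mathcal O=\mathcal A\setminus\mathcal O$, and Lemmas 3 and 4 give $|\mathcal A|-|\mathcal O|\ge 2(k-|\mathcal O|)+1$, that is, $|\mathcal A|+|\mathcal O|\ge2k+1$. So we want an $\mathcal O$ with $|\mathcal A|+|\mathcal O|$ small. If $\mathcal A=L_j(s)$ is a full layer, an optimal cover does it, with $|\mathcal A|+|\mathcal O|=b_j(s)$; for example $\mathcal A=L_2(4)$ and $\mathcal O=\{12,34\}$ give $6+2=8=b(4)$. For an antichain spread over several layers we randomize.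

**Lemma 5.** Let $s\ge1$ and let $\mathcal A\subseteq2^{[s]}$ be a non-empty antichain. There is $\mathcal O\subseteq\mathcal A$ such that every set in ${\downarrow}\mathcal A\setminus\mathcal A$ lies in ${\downarrow}\mathcal O$, and $|\mathcal A|+|\mathcal O|\le b(s)$.

*Proof.* **Step 1: define a random candidate $\mathcal O_\pi$.** For $1\le j\le s$ fix a cover $\mathcal K_j\subseteq L_j$ of size $\kappa_j(s)$, and for each $B\in L_{j-1}$ fix $g(B)\in\mathcal K_j$ with $B\subset g(B)$. For a permutation $\pi$ of $[s]$ put
$$g_\pi(B)=\pi\big(g(\pi^{-1}B)\big)\in\pi\mathcal K_{|B|+1}.$$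
This set contains $B$ and has one element more. If $[s]\in{\downarrow}\mathcal A$ then $[s]\in\mathcal A$; so every $B\in{\downarrow}\mathcal A\setminus\mathcal A$ has $|B|<s$ and $g_\pi(B)$ is defined. Let
$$\mathcal O^1_\pi=\mathcal A\cap\bigcup_{j\ge1}\pi\mathcal K_j,\qquad E_\pi=\{B\in{\downarrow}\mathcal A\setminus\mathcal A:\ g_\pi(B)\notin{\downarrow}\mathcal A\}.$$
Let $\mathcal O_\pi$ be $\mathcal O_\pi^1$ together with one member $A_B\supseteq B$ of $\mathcal A$ for each $B\in E_\pi$. The set $E_\pi$ records where the rotated cover leads out of ${\downarrow}\mathcal A$; there we pay one extra set.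

**Step 2: every $B\in{\downarrow}\mathcal A\setminus\mathcal A$ lies in ${\downarrow}\mathcal O_\pi$.** Iterate $B_0=B$, $B_{i+1}=g_\pi(B_i)$ as long as $B_i\in{\downarrow}\mathcal A\setminus\mathcal A$. Sizes grow, so this stops, with a $B_{i+1}\notin{\downarrow}\mathcal A\setminus\mathcal A$. Either $B_{i+1}\in\mathcal A$; then $B_{i+1}\in\mathcal O^1_\pi$ and $B\subseteq B_{i+1}$. Or $B_{i+1}\notin{\downarrow}\mathcal A$; then $B_i\in E_\pi$ and $B\subseteq B_i\subseteq A_{B_i}$.

**Step 3: a probability identity that will weigh the layers.** Let $C_0\subset C_1\subset\dots\subset C_s$ be a uniformly random maximal chain of $2^{[s]}$, and put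
$$p_j=\Pr(C_j\in\mathcal A)=\frac{|\mathcal A\cap L_j|}{\binom sj},\qquad q_i=\Pr\big(C_i\in{\downarrow}\mathcal A\setminus\mathcal A,\ C_{i+1}\notin{\downarrow}\mathcal A\big)\quad(0\le i<s).$$
Since $\emptyset\in{\downarrow}\mathcal A$ and ${\downarrow}\mathcal A$ is closed under subsets, the chain has a last element in ${\downarrow}\mathcal A$. A chain element in $\mathcal A$ must be this last element, because $\mathcal A$ is an antichain. If the last element is not in $\mathcal A$, it is not $[s]$, and it is counted by exactly one of the events of the $q_i$. Hence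
$$\sum_jp_j+\sum_iq_i=1. \tag{1}$$

**Step 4: the expected size of $\mathcal O_\pi$.** Let $\pi$ be uniform. A fixed $j$-set with $j\ge1$ lies in $\pi\mathcal K_j$ with probability $\kappa_j(s)/\binom sj$, so $\mathbb E|\mathcal O_\pi^1|=\sum_jp_j\kappa_j(s)$ (the term $j=0$ is $0$). Next, for $B\in L_i$ with $i<s$, the set $g_\pi(B)$ is uniform among the sets $B+x$, $x\notin B$. Indeed, condition on $\pi^{-1}B=B'$. Then $g(B')=B'+x'$ with a fixed $x'$, and $\pi$ restricts to a uniform bijection between the complements of $B'$ and $B$, so $\pi(x')$ is uniform outside $B$. The pair $(B,g_\pi(B))$, for $B$ uniform in $L_i$ and independent of $\pi$, is therefore distributed like $(C_i,C_{i+1})$, and $\mathbb E|E_\pi|=\sum_i\binom siq_i$. Since $|\mathcal A|=\sum_jp_j\binom sj$,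
$$\mathbb E\big(|\mathcal A|+|\mathcal O_\pi|\big)\le\sum_jp_j\Big(\binom sj+\kappa_j(s)\Big)+\sum_iq_i\binom si\le b(s)$$
by (1), because $\binom si\le b_i(s)\le b(s)$. Some $\pi$ does at least as well as the average. $\square$

**Proposition 6.** If $k\ge1$ and $\Phi(k)\le s$, then $2k+1\le b(s)$.

*Proof.* Note that $s\ge\Phi(k)\ge1$. As $2^{[s]}$ is $k$-good, it contains a minimal $k$-good family $W$. Let $\mathcal A$ be the set of maximal members of $W$, a non-empty antichain, and take $\mathcal O$ from Lemma 5. All members of $W\setminus\mathcal A$ lie in ${\downarrow}\mathcal A\setminus\mathcal A\subseteq{\downarrow}\mathcal O$, and no member of $\mathcal A\setminus\mathcal O$ lies in ${\downarrow}\mathcal O$. So $W\setminus{\downarrow}\mathcal O=\mathcal A\setminus\mathcal O$.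

If $|\mathcal O|\le k$, Lemmas 3 and 4 give $|\mathcal A|-|\mathcal O|\ge2(k-|\mathcal O|)+1$, so $|\mathcal A|+|\mathcal O|\ge2k+1$. If $|\mathcal O|>k$, then $|\mathcal A|+|\mathcal O|\ge2|\mathcal O|\ge2k+2$. In both cases $2k+1\le|\mathcal A|+|\mathcal O|\le b(s)$. $\square$

## 4. The values $\Phi(1)=3$ and $\Phi(2)\ge4$

Proposition 6 with $s=3$ allows $k=2$, since $b(3)=5$. This one case must be excluded by hand, with the same gadget.

**Lemma 7.** $\Phi(1)=3$ and $\Phi(2)\ge4$. Hence $\Phi(k)\ge3$ for all $k\ge1$, and $\Phi(k)=3$ only for $k=1$.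

*Proof.* We have seen $\Phi(1)=3$. Suppose $\Phi(2)\le3$, let $W\subseteq2^{[3]}$ be minimal $2$-good and let $\mathcal A$ be the set of its maximal members. If $|\mathcal A|\le2$, then by Lemma 3 the family $W\setminus{\downarrow}\mathcal A=\emptyset$ would be $(2-|\mathcal A|)$-good, contradicting Lemma 4. So $|\mathcal A|\ge3$.

An antichain with at least three members in $2^{[3]}$ contains neither $\emptyset$ nor $[3]$. It cannot contain both a pair and a singleton: with exactly one pair there is room for only one singleton, and two pairs already contain every point. So $\mathcal A=L_1$ or $\mathcal A=L_2$.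

If $\mathcal A=L_1$, then $|W|\le4<5$, contradicting Lemma 4. If $\mathcal A=L_2$, take $\mathcal O=\{12\}$: by Lemma 3 the family $W\setminus{\downarrow}\mathcal O\subseteq\{13,23,3\}$ is $1$-good. A colouring of the directed triangle from it uses all three sets. The vertex coloured $\{3\}$ has an out-neighbour whose colour contains $3$, a contradiction. The last sentence of the lemma follows since $\Phi$ is non-decreasing. $\square$

With Lemma 2, $\Phi(2)=4$.

## 5. In-degree one costs nothing: $\Phi^\vee(k,1)=\Phi(k)$

Fix $k\ge1$ and $s=\Phi(k)\ge3$. Let $D$ be a $(k\vee1)$-digraph and $V^+=\{x:d^+(x)\le k\}$, $V^-=V\setminus V^+$, so that vertices of $V^-$ have in-degree at most $1$. The natural attempt: colour $D[V^+]$ by an $s$-colouring $S$, and give each $v\in V^-$ a very large set $T(v)=[s]-i_v$. If the only in-neighbour of $v$ is $u\in V^+$, choose $i_v\in S(u)$; if it is $v'\in V^-$, choose $i_v\neq i_{v'}$. This takes care of every arc that enters $V^-$. The attempt stops at arcs $vu$ from $V^-$ to $V^+$: there can be any number of them, and $T(v)\not\subseteq S(u)$ may fail. It can fail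 only if $|S(u)|\ge s-1$. So it is enough to colour $k$-digraphs without using sets of size $s-1$ and $s$. Lemmas 8 and 9 show that this is possible, with the same number $s=\Phi(k)$.

**Lemma 8.** If $k=1$, or if $k\ge2$ and $\Phi(k-1)\le s-1$, then $M_s\ge2k+1$.

*Proof.* If $s=3$, then $k=1$ by Lemma 7, and $M_3=3$. If $s=4$, then $k\ge2$, and $\Phi(k-1)\le3$ gives $k=2$ by Lemma 7, and $M_4=6\ge5$.

Let $s\ge5$ and $n=s-1\ge4$. Then $k\ge2$ and $\Phi(k-1)\le n$, so $2k-1\le b(n)$ by Proposition 6 applied to $k-1$. It suffices to show $b_j(n)\le M_s-2$ for all $0\le j\le n$.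

For $j\ge3$: one $j$-set covers $j$ of the sets in $L_{j-1}(n)$, and each remaining one can be covered separately, so $\kappa_j(n)\le1+\binom n{j-1}-j$. Hence $b_j(n)\le\binom nj+\binom n{j-1}-(j-1)=\binom sj-(j-1)\le M_s-2$.

For $j=2$: $b_2(n)=\binom n2+\lceil n/2\rceil=\binom s2-\lfloor n/2\rfloor\le M_s-2$, since $\binom s2=\binom n2+n$ and $n\ge4$.

For $j=1$: $b_1(n)=n+1=s\le\binom s2-2\le M_s-2$, since $s(s-3)/2\ge2$. Finally $b_0(n)=1\le M_s-2$. $\square$

**Lemma 9.** Every $k$-digraph has an $s$-colouring $S$ with $|S(x)|\le s-2$ for all $x$.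

*Proof.* If $M_s\ge2k+1$, Lemma 2 gives a colouring by $\lfloor s/2\rfloor$-sets, and $\lfloor s/2\rfloor\le s-2$ as $s\ge3$.

Otherwise Lemma 8 gives $k\ge2$ and $\Phi(k-1)\ge s$, hence $\Phi(k-1)=s$. The reason this helps is that a vertex with a huge set would then be a sink of a gadget with no spare colour. Suppose $D$ is a $k$-digraph each of whose $s$-colourings has a vertex $x$ with $|S(x)|\ge s-1$. Let $G$ be a $(k-1)$-digraph with $\chi_a(G)=s$. For each $x\in V(D)$ add a copy $G_x$ of $G$ with all arcs from $V(G_x)$ to $x$. This is a $k$-digraph, so it has an $s$-colouring $S$; choose $x\in V(D)$ with $|S(x)|\ge s-1$. For $y\in V(G_x)$ we have $S(y)\not\subseteq S(x)$. So $S(x)\ne[s]$, that is, $S(x)=[s]-i$ for some $i$, and $i\in S(y)$ for all $y\in V(G_x)$. Then $y\mapsto S(y)-i$ is a colouring of $G$ by subsets of the $(s-1)$-set $[s]-i$: removing a common element from two sets does not create an inclusion. So $\chi_a(G)\le s-1$, a contradiction. $\square$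

**Proof of Theorem 1(a).** We show $\Phi^\vee(k,1)\le s$; then $\Phi(k)=\Phi^\vee(k,0)=\Phi^\vee(k,1)$ by monotonicity. Let $D$, $V^+$, $V^-$ be as above.

**Step 1: colour $V^+$, making sure that the sets we need are non-empty.** Add to $D[V^+]$, for each arc $uv$ with $u\in V^+$, $v\in V^-$, a new sink $w_{uv}$ and the arc $uw_{uv}$. The out-degree of $u$ is what it was in $D$, so this is a $k$-digraph. Take $S$ from Lemma 9 for it. If $u\in V^+$ has an out-neighbour in $V^-$, then $u$ has an out-neighbour $w_{uv}$, so $S(u)\ne\emptyset$.

**Step 2: colour $V^-$.** For $v\in V^-$ put $T(v)=[s]-i_v$, where $i_v\in S(u)$ if the in-neighbour $u$ of $v$ lies in $V^+$, and otherwise $i_v\ne i_{v'}$ if $v$ has an in-neighbour $v'\in V^-$. To see that such a choice exists, look at $D[V^-]$, which has in-degrees at most $1$. Each of its components consists of a root or a directed cycle (possibly of length $2$), with out-trees attached. A vertex $v$ whose in-neighbour is in $V^+$ is a source of $D[V^-]$, hence a root, and gets a value by Step 1. Give the other roots arbitrary values, colour each cycle properly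 with at most $3\le s$ values of $i$, and go outwards along the trees, each time avoiding the single value of the in-neighbour.

**Step 3: check the arcs.** Arcs inside $V^+$ are fine by the choice of $S$. For an arc $uv$ from $V^+$ to $V^-$, $i_v\in S(u)\setminus T(v)$. For an arc $v'v$ inside $V^-$, $i_v\in T(v')\setminus T(v)$. For an arc $vu$ from $V^-$ to $V^+$, $|T(v)|=s-1>|S(u)|$. $\square$

## 6. Greedy colouring of $(k\vee k)$-digraphs with one spare colour

We turn to (b). Let $D$ be a $(k\vee k)$-digraph, $V^+=\{x:d^+(x)\le k\}$ and $V^-=V\setminus V^+$, so vertices of $V^-$ have in-degree at most $k$. We call $V^+$ and $V^-$ the two *sides*. If $uv$ is an arc with $u\in V^+$, $v\in V^-$, then $u$ and $v$ are *cross-neighbours*. Let $c(x)$ be the number of cross-neighbours of $x$. Arcs from $V^-$ to $V^+$ are not counted: there is no bound on their number, and the colours must handle them automatically.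

**Lemma 10.** $V(D)$ can be ordered so that every vertex $x$ satisfies $\sigma(x)+2c(x)\le2k$, where $\sigma(x)$ is the number of earlier neighbours of $x$ on its own side.

*Proof.* We choose vertices from last to first. Let $R\neq\emptyset$ be the set of remaining vertices, and let $\sigma_R(x)$ be the number of neighbours of $x$ in $R$ on its own side. If $R^+=R\cap V^+$ is non-empty, the number of arcs in $D[R^+]$ plus $\sum_{u\in R^+}c(u)$ is at most $k|R^+|$, since all these are arcs leaving vertices of $R^+$. So $\sum_{u\in R^+}(\sigma_R(u)+2c(u))\le2k|R^+|$, and some $x\in R^+$ has $\sigma_R(x)+2c(x)\le2k$. If $R^+$ is empty, the same count with in-arcs works for $R\cap V^-$. Put $x$ last among $R$. $\square$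

*One family of indices.* Let $s\ge3$ and $j=\lfloor s/2\rfloor$, and let $e=s+1$ be the spare colour; complements are in $[s]$. Give each vertex an index $A\in L_j(s)$ and colour it $A^c$ if it is in $V^+$ and $A+e$ if it is in $V^-$. Arcs $V^-\to V^+$ are fine because of $e$. Same-side neighbours only need different indices. A cross-arc fails only if $A^c\subseteq A'+e$, that is, $A\cup A'=[s]$, which happens only if $s=2j$ and $A'=A^c$. So in the order of Lemma 10 at most $\sigma(x)+c(x)\le2k$ indices are forbidden at $x$, and the greedy algorithm succeeds if $M_s\ge2k+1$.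

This stops exactly where Lemma 2 stopped. For $k=3$ we shall have $\Phi(3)=4$ while $M_4=6<7$. What Proposition 6 gives is $2k+1\le b(s)$, and $b(s)$ may exceed $M_s$ by a covering number. So the greedy algorithm needs $\kappa_j(s)$ more indices. There is slack to pay for them: a cross-neighbour costs $2$ in Lemma 10 but blocks at most one index. The plan is to use a second family $\mathcal B=L_{j-1}$ of indices for the vertices at which the first family fails. A second-family index $B$ will conflict with a first-family cross-neighbour of index $A$ precisely when $B\subseteq A$. So the cross-neighbours' indices $\mathcal O$ forbid ${\downarrow}\mathcal O$, and covering numbers appear.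

**Set-up.** Let $s\ge1$ and $e=s+1$. Let $\mathcal A,\mathcal B$ be finite families of sets, $a=|\mathcal A|$. For $A\in\mathcal A$ and $B\in\mathcal B$ let $P_0(A),N_0(A),P_1(B),N_1(B)\subseteq[s+1]$ be such that:

1. the $a+|\mathcal B|$ sets $P_0(A),P_1(B)$ are distinct and form an antichain, and so do the sets $N_0(A),N_1(B)$;
2. no $N$-set is contained in a $P$-set;
3. $P_1(B)\subseteq N_0(A)\iff B\subseteq A$, and $P_0(A)\subseteq N_1(B)\iff B\subseteq A$;
4. the relations $P_0(A)\subseteq N_0(A')$ on $\mathcal A\times\mathcal A$ and $P_1(B)\subseteq N_1(B')$ on $\mathcal B\times\mathcal B$ are partial matchings: each element has at most one partner on either side.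

Let $\varepsilon=1$; we may take $\varepsilon=2$ if $P_0(A)\subseteq N_0(A')$ never occurs.

**Lemma 11.** In this set-up, if
$$a+\varepsilon|\mathcal O|+|\mathcal B\setminus{\downarrow}\mathcal O|\ge2k+1\qquad\text{for all }\mathcal O\subseteq\mathcal A, \tag{2}$$
then $\chi_a(D)\le s+1$ for every $(k\vee k)$-digraph $D$.

*Proof.* Order $V(D)$ as in Lemma 10.

**Step 1: first-family indices wherever possible.** Go through $V$ in order. Give $x$ an index $A\in\mathcal A$ (and the colour $P_0(A)$ if $x\in V^+$, $N_0(A)$ if $x\in V^-$) that is different from the indices of earlier indexed neighbours on the same side and does not create an inclusion $P_0\subseteq N_0$ with an earlier indexed cross-neighbour. If this is impossible, put $x$ into a set $Z$. Each earlier indexed same-side neighbour blocks at most one index. Each earlier indexed cross-neighbour blocks at most one by condition 4, and none if $\varepsilon=2$.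

**Step 2: second-family indices on $Z$.** Go through $Z$ in order, giving $x\in Z$ an index $B\in\mathcal B$ (colour $P_1(B)$ if $x\in V^+$, $N_1(B)$ if $x\in V^-$). Fix $x\in Z$. Let $\mathcal O$ be the set of indices of all cross-neighbours of $x$ outside $Z$, earlier or later; they all have indices by now. Let $c'$ be the number of these cross-neighbours and $c''=c(x)-c'$ the number of those in $Z$; so $|\mathcal O|\le c'$. Let $\sigma_0$ and $\sigma_Z$ be the numbers of earlier same-side neighbours outside $Z$ and inside $Z$. Choose $B\in\mathcal B\setminus{\downarrow}\mathcal O$ different from the indices of the $\sigma_Z$ earlier same-side neighbours in $Z$ and not creating $P_1\subseteq N_1$ with an already coloured cross-neighbour in $Z$.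

**Step 3: such a $B$ exists.** By condition 4, at most $\sigma_Z+c''$ members of $\mathcal B\setminus{\downarrow}\mathcal O$ are excluded. As $x\in Z$, all $a$ first-family indices were blocked at $x$ in Step 1, so $a\le\sigma_0+c'$ if $\varepsilon=1$ and $a\le\sigma_0$ if $\varepsilon=2$. In both cases $\sigma_0\ge a-(2-\varepsilon)c'$. Lemma 10 says $\sigma_0+\sigma_Z+2c'+2c''\le2k$. Hence
$$\sigma_Z+c''\le2k-\sigma_0-2c'-c''\le2k-a+(2-\varepsilon)c'-2c'-c''\le2k-a-\varepsilon c'\le2k-a-\varepsilon|\mathcal O|<|\mathcal B\setminus{\downarrow}\mathcal O|,$$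
where the last inequality is (2).

**Step 4: check the arcs.** Adjacent vertices on the same side have distinct colours (if both are in $Z$ or both outside, their indices differ) and these lie in an antichain by condition 1. Arcs $V^-\to V^+$ are fine by condition 2. Arcs $V^+\to V^-$ with both ends outside $Z$, or both in $Z$, are fine by the choice made at the later coloured end. For an arc $V^+\to V^-$ with exactly one end in $Z$, of index $B$, the other end has an index $A\in\mathcal O$, and $B\notin{\downarrow}\mathcal O$ gives $B\not\subseteq A$; so it is fine by condition 3. $\square$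

**Two constructions.** Take $\mathcal A=L_j(s)$ and $\mathcal B=L_{j-1}(s)$ with $1\le j\le s$, complements in $[s]$. Sets of the same type will always be distinct and of equal size, so for condition 1 only the mixed pairs need checking.

*Construction I, for $j\ge s/2+1$:* $P_0(A)=A^c+e$, $P_1(B)=B$, $N_0(A)=A$, $N_1(B)=B^c+e$.

- Condition 1: $A^c+e\not\subseteq B$ because of $e$; $B\subseteq A^c+e$ would need $j-1\le s-j$; $A\subseteq B^c+e$ would need $j\le s-j+1$; $B^c+e\not\subseteq A$ because of $e$. As $2j\ge s+2$, both size conditions fail.
- Condition 2: $A\subseteq A'^c+e$ would need $j\le s-j$; $A\not\subseteq B$ and $B^c+e\not\subseteq A^c+e$ by size; $B^c+e\not\subseteq B'$ because of $e$.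
- Condition 3: $B\subseteq A$ is the first relation itself, and $A^c+e\subseteq B^c+e\iff B\subseteq A$.
- Condition 4: $A^c+e\subseteq A'$ never holds. $B\subseteq B'^c+e$ holds iff $B\cap B'=\emptyset$; since $2(j-1)\ge s$, this is only possible if $2j=s+2$ and $B'=B^c$.

*Construction II, for $j\le s/2$:* $P_0(A)=A^c$, $P_1(B)=B+e$, $N_0(A)=A+e$, $N_1(B)=B^c$.

- Condition 1: $A^c\subseteq B+e$ would need $s-j\le j-1$; $B+e\not\subseteq A^c$ because of $e$; $B^c\subseteq A+e$ would need $s-j+1\le j$; $A+e\not\subseteq B^c$ because of $e$. As $s\ge2j$, both size conditions fail.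
- Condition 2: $A+e\not\subseteq A'^c$ because of $e$; $A+e\not\subseteq B+e$ and $B^c\not\subseteq A^c$ by size; $B^c\subseteq B'+e$ would need $s-j+1\le j-1$.
- Condition 3: $B+e\subseteq A+e\iff B\subseteq A$, and $A^c\subseteq B^c\iff B\subseteq A$.
- Condition 4: $A^c\subseteq A'+e$ holds iff $A\cup A'=[s]$, which is only possible if $j=s/2$ and $A'=A^c$; $B+e\subseteq B'^c$ never holds. For $j<s/2$ we may take $\varepsilon=2$.

**Proposition 12.** If $2k+1\le b_j(s)$ for some $j$ with $1\le j\le s/2$ or $s/2+1\le j\le s$, then $\Phi^\vee(k,k)\le s+1$.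

*Proof.* Let $\mathcal O\subseteq L_j(s)$. Adding to $\mathcal O$ one $j$-superset for each $(j-1)$-set not in ${\downarrow}\mathcal O$ gives a cover of $L_{j-1}$. So $|\mathcal O|+|L_{j-1}\setminus{\downarrow}\mathcal O|\ge\kappa_j(s)$, and the left side of (2) with $\varepsilon=1$ is at least $\binom sj+\kappa_j(s)=b_j(s)\ge2k+1$. Lemma 11 applies. $\square$

For $k=3$, $s=4$, $j=2$ we have $b_2(4)=8\ge7$, so $\Phi^\vee(3,3)\le5$.

## 7. The middle layer of an odd ground set

Proposition 12 leaves out one value: $s=2m+1$ and $j=m+1$. There both constructions break at the antichain condition. In Construction I, $B\subseteq A^c+e$ occurs for $B=A^c$, both of size $m$; in Construction II, $B^c\subseteq A+e$ occurs for $B^c=A$, both of size $m+1$. The omission matters. Take $s=7$ and $k=21$, so $2k+1=43$. Each 4-set contains four of the 35 triples, so $\kappa_4(7)\ge9$ and $b_4(7)\ge44$. But no other $j$ reaches $43$: the seven lines of the Fano plane cover all pairs, so $b_3(7)\le35+7=42$; splitting $[7]$ into parts of sizes $3$ and $4$ gives $3+6=9$ pairs such that every triple contains one of them,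 and the complements of these pairs cover all 4-sets, so $b_5(7)\le21+9=30$; and $b_0(7)=1$, $b_1(7)=8$, $b_2(7)=25$, $b_6(7)\le14$, $b_7(7)=2$.

The way out is to use Construction II one layer lower, at $j=m$, where $\varepsilon=2$ is allowed, and where $\binom{2m+1}{m}=\binom{2m+1}{m+1}=M_{2m+1}$. For $m\ge1$ let
$$\nu_m=\min_{\mathcal O\subseteq L_m(2m+1)}\big(2|\mathcal O|+|L_{m-1}(2m+1)\setminus{\downarrow}\mathcal O|\big).$$

**Lemma 13.** If $2k+1\le M_{2m+1}+\nu_m$, then $\Phi^\vee(k,k)\le2m+2$.

*Proof.* Apply Lemma 11 with Construction II for $s=2m+1$, $j=m<s/2$, $\varepsilon=2$. Condition (2) is $M_{2m+1}+2|\mathcal O|+|L_{m-1}\setminus{\downarrow}\mathcal O|\ge2k+1$. $\square$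

So we have to compare $\nu_m$ with $\kappa_{m+1}(2m+1)$. These numbers live on different layers, and the comparison is a construction: out of any $\mathcal O\subseteq L_m$ we build a cover of $L_m$ by $(m+1)$-sets, spending two sets for each member of $\mathcal O$ and one for each uncovered $(m-1)$-set, on average.

**Lemma 14.** For $m\ge2$, $\kappa_{m+1}(2m+1)\le\nu_m$.

*Proof.* Let $\mathcal O\subseteq L_m(2m+1)$ and $U=L_{m-1}(2m+1)\setminus{\downarrow}\mathcal O$. We show $\kappa_{m+1}(2m+1)\le2|\mathcal O|+|U|$.

**Step 1: $m=2$.** Each pair contains two points, so $|U|\ge5-2|\mathcal O|$ and $2|\mathcal O|+|U|\ge5$. The sets $123,145,245,345$ cover all pairs of $[5]$, so $\kappa_3(5)\le4$.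

**Step 2: $m=3$.** Each triple contains three pairs, so $|U|\ge21-3|\mathcal O|$ and
$$2|\mathcal O|+|U|\ge\max(2|\mathcal O|,\,21-|\mathcal O|)\ge14.$$
(If $|\mathcal O|\ge7$ use the first term, otherwise the second.) On the other side, consider the complements of the seven Fano lines. Two lines have a union of five points, so two complements meet in $2$ points and share no triple. The complement of a line contains no line, because any two lines meet. So the seven complements contain $7\cdot4=28$ different non-line triples, which are all $35-7$ of them. Seven further 4-sets cover the seven lines. Hence $\kappa_4(7)\le14$.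

**Step 3: for $m\ge4$, a cover from a linear order.** To cover an $m$-set $D$ we shall look at $D$ minus one element. An order on the points makes sure that each $D$ is charged only once. Fix a linear order on $[2m+1]$; for a non-empty set $X$ let $I(X)$ be the set of elements preceding $\min X$. Every $m$-set is uniquely $D=B+x$ with $|B|=m-1$ and $x=\min D\in I(B)$.

For fixed $B$ with $|B|=m-1$, the $m$-sets $B+x$ with $x$ in a given $t$-set disjoint from $B$ can be covered by $\lceil t/2\rceil$ $(m+1)$-sets: pair up the $x$'s and use $B$ plus a pair; if $t$ is odd, pair the leftover $x$ with any other element outside $B$. Take the following $(m+1)$-sets.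

- For $B\in U$: $\lceil|I(B)|/2\rceil$ sets covering all $B+x$, $x\in I(B)$.
- For $K\in\mathcal O$: let $f=\min K$, let $J$ be the set of elements strictly between $f$ and the second smallest element of $K$, and let $y_1=|I(K)|$, $y_2=|J|$. Take all $K+x$ with $x\in I(K)$. In addition cover the sets $(K-f)+x$ for $x\in J$ if $y_1\ge1$, and for $x\in J\cup\{f\}$ if $y_1=0$. This uses $y_1+\lceil(y_2+\mathbf 1_{y_1=0})/2\rceil$ sets.

This is a cover. Let $D=B+x$ with $x=\min D$. If $B\in U$, the first item covers $D$. Otherwise $B=K-z$ with $K\in\mathcal O$, $z\in K$. If $z\ne f$, then $\min B=f$, so $x\in I(K)$ and $D\subset K+x$. If $z=f$, then $x\in I(B)=I(K)\cup\{f\}\cup J$. For $x\in I(K)$ again $D\subset K+x$. For $x\in J$, $D$ is covered by the additional sets. For $x=f$ we have $D=K$, which lies in some $K+x'$ with $x'\in I(K)$ if $y_1\ge1$, and is covered by the additional sets if $y_1=0$.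

Now take the order uniformly at random. We show that the expected cost is at most $2$ for each $K\in\mathcal O$ (Steps 4 and 5) and at most $1$ for each $B\in U$ (Step 6).

**Step 4: reduce the cost of $K$ to an inequality.** The $m$ elements of $K$ cut the other $m+1$ elements into $m+1$ gaps. Each sequence of $m+1$ non-negative integers with sum $m+1$ is the gap sequence of exactly one of the equally likely position sets of $K$, so the gaps are exchangeable. Hence $\mathbb Ey_1=\mathbb Ey_2=1$ and $\Pr(y_1\text{ even})=\Pr(y_2\text{ even})$. Put $t=y_2+\mathbf 1_{y_1=0}$. Then $\lceil t/2\rceil=\frac12(t+\mathbf 1_{t\text{ odd}})$, $\mathbb Et=1+\Pr(y_1=0)$ and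
$$\Pr(t\text{ odd})=\Pr(y_2\text{ odd})-\Pr(y_1=0,\,y_2\text{ odd})+\Pr(y_1=0,\,y_2\text{ even}).$$
Since $\Pr(y_1=0)=\Pr(y_1=0,\,y_2\text{ odd})+\Pr(y_1=0,\,y_2\text{ even})$,
$$\mathbb E\lceil t/2\rceil=\tfrac12\big(1+\Pr(y_2\text{ odd})+2\Pr(y_1=0,\,y_2\text{ even})\big).$$
We want $\mathbb E\lceil t/2\rceil\le1$; then the expected cost $\mathbb Ey_1+\mathbb E\lceil t/2\rceil$ is at most $2$. Since $1-\Pr(y_2\text{ odd})=\Pr(y_2\text{ even})=\Pr(y_1\text{ even})$, this is equivalent to
$$2\Pr(y_1=0,\,y_2\text{ even})\le\Pr(y_1\text{ even}). \tag{3}$$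

**Step 5: prove (3).** Among the $\binom{2m+1}m$ equally likely position sets of $K$, exactly $\binom{2m-a}{m-1}$ have $y_1=a$ (the first element is at position $a+1$), and $\binom{2m-1-a}{m-2}$ have $y_1=0$, $y_2=a$ (the first two elements are at positions $1$ and $a+2$), for $0\le a\le m+1$. Since $\binom{2m-a}{m-1}=\frac{2m-a}{m-1}\binom{2m-1-a}{m-2}$,
$$\binom{2m-a}{m-1}-2\binom{2m-1-a}{m-2}=\frac{2-a}{m-1}\binom{2m-1-a}{m-2}.$$
Summing over even $a$, inequality (3) says that the sum of the right sides is non-negative. The term $a=0$ is positive, $a=2$ gives $0$, and the others are negative. So (3) is equivalent to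
$$\sum_{4\le a\le m+1,\ a\text{ even}}(a-2)\binom{2m-1-a}{m-2}\le2\binom{2m-1}{m-2}.$$
Substitute $b=a-2$ and drop the parity restriction: the left side is at most $\sum_{b=1}^{m-1}b\binom{2m-3-b}{m-2}$. This sum equals $\binom{2m-2}m$, because the $m$-subsets of $[2m-2]$ whose second smallest element is $b+1$ number $b\binom{2m-2-(b+1)}{m-2}$. Finally $\binom{2m-2}m=\binom{2m-2}{m-2}\le\binom{2m-1}{m-2}$. This proves (3).

**Step 6: the cost of $B\in U$.** Let $y=|I(B)|$, $|B|=m-1$. The event $y\ge r$ says that the first $r$ positions avoid $B$, so $\Pr(y\ge r)=\prod_{i<r}\frac{m+2-i}{2m+1-i}$ for $0\le r\le m+2$, and $\Pr(y\ge r)=0$ for larger $r$. Moreover $\mathbb E\lceil y/2\rceil=\sum_{t\ge0}\Pr(\lceil y/2\rceil\ge t+1)=\sum_{t\ge0}\Pr(y\ge2t+1)$. As long as $\Pr(y\ge2t+3)>0$, that is, $2t+1\le m$, the ratio of consecutive terms is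
$$\frac{\Pr(y\ge2t+3)}{\Pr(y\ge2t+1)}=\frac{m+1-2t}{2m-2t}\cdot\frac{m-2t}{2m-1-2t}.$$
Both factors are positive and non-increasing in $t$, because $u\mapsto\frac{\alpha-u}{\beta-u}$ is non-increasing for $u<\alpha\le\beta$. So the ratio is at most its value at $t=0$, which is $\frac{m+1}{2m}\cdot\frac m{2m-1}=\frac{m+1}{4m-2}$. Comparing with a geometric series with first term $\frac{m+2}{2m+1}$,
$$\mathbb E\lceil y/2\rceil\le\frac{m+2}{2m+1}\cdot\frac1{1-\frac{m+1}{4m-2}}=\frac{m+2}{2m+1}\cdot\frac{4m-2}{3m-3}.$$
This is at most $1$ iff $4m^2+6m-4\le6m^2-3m-3$, that is, $2m^2-9m+1\ge0$, which holds for $m\ge5$. For $m=4$ we compute the sum directly: $\frac69+\frac{6\cdot5\cdot4}{9\cdot8\cdot7}+\frac{6\cdot5\cdot4\cdot3\cdot2}{9\cdot8\cdot7\cdot6\cdot5}=\frac{14}{21}+\frac5{21}+\frac1{21}=\frac{20}{21}$. So $\mathbb E\lceil y/2\rceil\le1$ for all $m\ge4$.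

By Steps 4–6 the expected size of the cover is at most $2|\mathcal O|+|U|$, and some order gives a cover of at most this size. As $\mathcal O$ was arbitrary, $\kappa_{m+1}(2m+1)\le\nu_m$. $\square$

## 8. The bound $\Phi^\vee(k,k)\le\Phi(k)+1$ and a two-value estimate

**Proposition 15.** If $k\ge1$, $2k+1\le b(s)$ and $(s,k)\ne(3,2)$, then $\Phi^\vee(k,k)\le s+1$.

*Proof.* Choose $j$ with $b_j(s)=b(s)\ge3$. Then $j\ge1$, as $b_0(s)=1$. If $j\le s/2$ or $j\ge s/2+1$, use Proposition 12. Otherwise $s/2<j<s/2+1$, so $s=2m+1$ and $j=m+1$ for some $m$, and $m\ge1$ since $b(1)=2$.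

If $m\ge2$, then $2k+1\le b_{m+1}(s)=M_s+\kappa_{m+1}(s)\le M_s+\nu_m$ by Lemma 14, and Lemma 13 gives $\Phi^\vee(k,k)\le2m+2=s+1$.

If $m=1$, then $s=3$ and $b(3)=5$, so $k\le2$, hence $k=1$. Now $2k+1=3\le4=b_1(3)$, and Proposition 12 applies with $j=1$. $\square$

**Proof of Theorem 1(b).** Let $s=\Phi(k)$. By Proposition 6, $2k+1\le b(s)$. By Lemma 7, $(s,k)\ne(3,2)$. Proposition 15 gives $\Phi^\vee(k,k)\le s+1=\Phi(k)+1$. Together with Section 5 this proves Theorem 1. $\square$

**Theorem 2.** Let $s_k=\min\{s:2k+1\le b(s)\}$. For every $k\ge1$ with $k\ne2$,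
$$s_k\le\Phi(k)=\Phi^\vee(k,0)=\Phi^\vee(k,1)\le\cdots\le\Phi^\vee(k,k)\le s_k+1.$$

*Proof.* The first inequality is Proposition 6 with $s=\Phi(k)$. The equalities are Theorem 1(a), proved in Section 5. The last inequality is Proposition 15 with $s=s_k$, where $(s,k)\ne(3,2)$ because $k\neq2$. $\square$

For $k=1$ we have $b(1)=2<3=b(2)$, so $s_1=2$, and $\Phi(1)=3$ is the upper of the two values. For $k=3$ we have $b(3)=5<7\le8=b(4)$, so $s_3=4$ and all the parameters with $k=3$ lie in $\{4,5\}$. The next section shows that both values occur.

## 9. Sharpness at $k=3$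

**Theorem 3.** $\Phi(3)=4$ and $\Phi^\vee(3,2)=\Phi^\vee(3,3)=5$.

So the parameters do jump between $l=1$ and $l=2$ when $k=3$.

### 9.1. Every 3-digraph has a 4-colouring

By Lemma 7, $\Phi(3)\ge\Phi(2)\ge4$. Let $D$ be a 3-digraph; we want a 4-colouring. There are six 2-subsets of $[4]$, and the underlying graph is 7-colourable. The only obstruction to colouring it with six colours is a piece that is a $K_7$, and such a piece will be coloured with the help of a singleton.

**Step 1: the regular tournaments on seven vertices.** Let $\mathcal H$ be the collection of 7-sets $H\subseteq V(D)$ with $D[H]$ a regular tournament. Vertices of $H$ have three out-neighbours inside $H$, so no arc leaves $H$. If $H,H'\in\mathcal H$ meet, then $H\cap H'$ is closed under out-neighbours, so with $h=|H\cap H'|\geq1$ it spans $3h$ arcs; thus $h(h-1)/2=3h$, $h=7$ and $H=H'$. So the members of $\mathcal H$ are disjoint, and no arc joins two of them. In each $H$ choose a vertex $z$. Colour $z$ with $\{1\}$, its three in-neighbours in $H$ with $12,13,14$ and its three out-neighbours with $23,24,34$. Arcs into $z$ are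 fine since no pair lies in $\{1\}$, arcs out of $z$ since $1\notin23,24,34$, and all others join distinct pairs.

**Step 2: peel off easy vertices.** The remaining vertices will get 2-subsets of $[4]$. For such $x$ let $h(x)$ be the number of its out-neighbours in $\bigcup\mathcal H$. Arcs between $x$ and $\bigcup\mathcal H$ all leave $x$. An arc to a vertex coloured with a pair blocks one pair at $x$, and an arc to a vertex coloured $\{1\}$ blocks nothing. Let $R'$ be the current set of remaining vertices, and write $N_{R'}(x)$ for the set of neighbours of $x$ in $R'$. Remove vertices one at a time from $R'$ as long as some $x\in R'$ has $|N_{R'}(x)|+h(x)\le5$.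

**Step 3: what is left is 6-regular without $K_7$.** Suppose the process stops with $R'\ne\emptyset$. Then $|N_{R'}(x)|+h(x)\ge6$ for all $x\in R'$. Counting arcs that leave vertices of $R'$, inside $R'$ or into $\bigcup\mathcal H$, gives $\sum_{x\in R'}(|N_{R'}(x)|+2h(x))\le6|R'|$. Comparing, $\sum_{x\in R'}h(x)\le0$, so $h=0$ on $R'$, and then all $|N_{R'}(x)|=6$. The underlying graph of $D[R']$ has $3|R'|$ edges, while $D[R']$ has at most $3|R'|$ arcs. So there are no opposite arcs in $D[R']$ and all its out-degrees are $3$. A component $K_7$ would be a tournament with all out-degrees $3$, so it would belong to $\mathcal H$; but $R'$ is disjoint from $\bigcup\mathcal H$. By Brooks' theorem (a connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ is $\Delta$-colourable), the underlying graph of $D[R']$ can be properly coloured with the six pairs. As $h=0$ on $R'$, there are no arcs between $R'$ and $\bigcup\mathcal H$ to worry about.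

**Step 4: put the removed vertices back.** Do this in reverse order. When $x$ returns, its already coloured neighbours outside $\bigcup\mathcal H$ are exactly those in the set $R'$ from which it was removed, and they block at most $|N_{R'}(x)|$ pairs; those in $\bigcup\mathcal H$ block at most $h(x)$. So at most five of the six pairs are blocked. Hence $\Phi(3)=4$.

### 9.2. A $(3\vee2)$-digraph that needs five colours

By Theorem 1(b), $\Phi^\vee(3,2)\le\Phi^\vee(3,3)\le\Phi(3)+1=5$. It remains to prove $\Phi^\vee(3,2)\ge5$. Suppose $\Phi^\vee(3,2)\le4$. We run the gadget of Lemma 3 on both sides at once.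

**Step 1: a minimal admissible pair.** For digraphs $D^-,D^+$ let $D^-\Rightarrow D^+$ be their disjoint union plus all arcs from $D^-$ to $D^+$. If $D^+$ is a 3-digraph and $D^-$ has in-degrees at most $2$, this is a $(3\vee2)$-digraph. Call a pair $(P,N)$ of families $P,N\subseteq2^{[4]}$ *admissible* if for all such $D^+,D^-$ the digraph $D^-\Rightarrow D^+$ has a colouring with values in $P$ on $D^+$ and in $N$ on $D^-$; call this a $(P,N)$-colouring. By assumption $(2^{[4]},2^{[4]})$ is admissible. Take an admissible pair with $|P|+|N|$ minimal. For each $p\in P$ there are $D^+,D^-$ showing that $(P\setminus\{p\},N)$ is not admissible, and similarly for each $n\in N$. Let $D^{+*}$ and $D^{-*}$ be the disjoint unions of all these $D^+$ and of all these $D^-$. Every $(P,N)$-colouring of $D^{-*}\Rightarrow D^{+*}$ uses every $p\in P$ on $D^{+*}$ and every $n\in N$ on $D^{-*}$, since it restricts to a colouring of each of the witnesses.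

**Step 2: three consequences.** First, since all arcs from $D^{-*}$ to $D^{+*}$ are present,
$$n\not\subseteq p\qquad\text{for all }n\in N,\ p\in P. \tag{4}$$

Second, *for $\mathcal O\subseteq P$ with $|\mathcal O|=r\le3$, the family $P\setminus{\downarrow}\mathcal O$ is $(3-r)$-good.* Given a $(3-r)$-digraph $G$, add to $D^{+*}$, for each $r$-subset $R$ of $V(D^{+*})$, a copy $G_R$ of $G$ with all arcs from $V(G_R)$ to $R$. This is a 3-digraph $D^{+\prime}$. Take a $(P,N)$-colouring of $D^{-*}\Rightarrow D^{+\prime}$ and an $R$ whose colours are exactly the members of $\mathcal O$; on $G_R$ the colours lie in $P\setminus{\downarrow}\mathcal O$.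

Third, let $F=\{[4]\setminus n:n\in N\}$. *For $\mathcal O\subseteq F$ with $|\mathcal O|=r\le2$, the family $F\setminus{\downarrow}\mathcal O$ is $(2-r)$-good.* Given a $(2-r)$-digraph $G$, let $G'$ be its reverse, which has in-degrees at most $2-r$. Add to $D^{-*}$, for each $r$-subset $R$ of $V(D^{-*})$, a copy $G'_R$ of $G'$ with all arcs from $R$ to $V(G'_R)$. The resulting $D^{-\prime}$ has in-degrees at most $2$. Take a $(P,N)$-colouring $S$ of $D^{-\prime}\Rightarrow D^{+*}$, and an $R$ whose colours are exactly the complements of the members of $\mathcal O$. For $y\in V(G'_R)$ and $x\in R$ we have $S(x)\not\subseteq S(y)$, that is, $[4]\setminus S(y)\not\subseteq[4]\setminus S(x)$. So $[4]\setminus S(y)\in F\setminus{\downarrow}\mathcal O$. For an arc $yy'$ of $G$, $y'y$ is an arc of $G'$, so $S(y')\not\subseteq S(y)$, that is, $[4]\setminus S(y)\not\subseteq[4]\setminus S(y')$. So $y\mapsto[4]\setminus S(y)$ colours $G$ with values in $F\setminus{\downarrow}\mathcal O$.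

**Step 3: size conditions.** In particular $P$ is 3-good and $F$ is 2-good. In a regular tournament on $7$ or $5$ vertices every vertex has an out-neighbour, so the colours are distinct and non-empty:
$$|P\setminus\{\emptyset\}|\ge7,\qquad|F\setminus\{\emptyset\}|\ge5. \tag{5}$$
Let $\mathcal A$ be the set of maximal members of $P$. Then $|\mathcal A|\ge4$, since otherwise $P\setminus{\downarrow}\mathcal A=\emptyset$ would be $(3-|\mathcal A|)$-good. If $\mathcal O\subseteq\mathcal A$, $|\mathcal O|\le3$ and ${\downarrow}\mathcal O$ contains all non-maximal members of $P$, then $P\setminus{\downarrow}\mathcal O=\mathcal A\setminus\mathcal O$, and Lemma 4 gives $|\mathcal A|-|\mathcal O|\ge2(3-|\mathcal O|)+1$, that is,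
$$|\mathcal A|+|\mathcal O|\ge7. \tag{6}$$
By (4), $N\cap{\downarrow}\mathcal A=\emptyset$. By (5), $|N\setminus\{[4]\}|=|F\setminus\{\emptyset\}|\ge5$. So at least five sets other than $[4]$ lie outside ${\downarrow}\mathcal A$, and so does $[4]$, as $|\mathcal A|\ge4$. Hence $|{\downarrow}\mathcal A|\le16-6=10$.

**Step 4: go through the antichains.** Since $|\mathcal A|\ge4$, neither $\emptyset$ nor $[4]$ is in $\mathcal A$. If $\mathcal A$ contained a triple, ${\downarrow}\mathcal A$ would contain its $8$ subsets and at least $3$ further members of $\mathcal A$, which is too many. So $\mathcal A$ consists of $p$ pairs and $q$ singletons with $p+q\ge4$, and the pairs lie inside the other $4-q$ points. For $q=2$ we have $p\le1$ and for $q=3$ we have $p=0$, so $p+q\le3$, which is excluded. For $q=0$, $p=6$ we have $|{\downarrow}\mathcal A|=1+4+6=11$, which is excluded. The remaining possibilities are these.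

- $q=4$: then $p=0$ and $|P\setminus\{\emptyset\}|\le4$, contradicting (5).
- $q=1$: then $p=3$, say $\mathcal A=\{12,13,23,4\}$. The set $\mathcal O=\{12,13\}$ has $\emptyset,1,2,3$ below it, hence all non-maximal members of $P$, and $|\mathcal A|+|\mathcal O|=6$ contradicts (6).
- $q=0$, $p=4$: the two pairs not in $\mathcal A$ are disjoint or share a point. If they are disjoint, both of the other two partitions of $[4]$ into pairs lie in $\mathcal A$; if they share a point, they belong to two different partitions and the third lies in $\mathcal A$. So $\mathcal A$ contains two disjoint pairs. They form an $\mathcal O$ with all singletons and $\emptyset$ below it, and $|\mathcal A|+|\mathcal O|=6$ contradicts (6).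
- $q=0$, $p=5$: the five pairs cover all points, so outside ${\downarrow}\mathcal A$ lie exactly one pair $\{a,b\}$, the four triples and $[4]$. Since $N\setminus\{[4]\}$ has at least five members outside ${\downarrow}\mathcal A$, $N$ contains $\{a,b\}$ and all triples. With $\{c,d\}=[4]\setminus\{a,b\}$ we get $F\setminus\{\emptyset\}=\{\{c,d\},\{a\},\{b\},\{c\},\{d\}\}$. For $\mathcal O=\{\{c,d\}\}$ the family $F\setminus{\downarrow}\mathcal O=\{\{a\},\{b\}\}$ has two members and should be $1$-good by Step 2, contradicting Lemma 4.

Every case is impossible. So $\Phi^\vee(3,2)\ge5$, and $\Phi^\vee(3,2)=\Phi^\vee(3,3)=5$. $\square$
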